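# Graphs whose strength exceeds $\lceil(\chi+\Delta)/2\rceil$

## Two theorems on strength, chromatic number and maximum degree

**Theorem 1.** For every odd $\Delta\ge 77$ there is a graph $G$ with $\chi(G)=3$, $\Delta(G)=\Delta$ and
$$s(G)\ \ge\ \left\lceil\frac{\chi(G)+\Delta(G)}{2}\right\rceil+1 .$$

**Theorem 2.** Let $G$ be bipartite with at least one edge. Then every optimum coloring of $G$ uses at most $\lceil\Delta(G)/2\rceil+1=\lceil(2+\Delta(G))/2\rceil$ colors. For every $k\ge 2$ there is a tree with $\Delta=2k-2$ and $s=k$, so the bound is sharp for every even $\Delta\ge2$.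

Here $G$ is a finite simple graph, $\chi$ is the chromatic number, $\Delta$ the maximum degree, and $s$ is the strength, defined in the next section. The theorems concern the following conjecture, stated in "On Sum Coloring Of Graphs" (http://reu.dimacs.rutgers.edu/~hh541/salavatipour_master_thesis): for every graph $G$,
$$s(G)\le\left\lceil\frac{\chi(G)+\Delta(G)}2\right\rceil. \tag{1}$$

Theorem 1 says that (1) is false, already for $\chi=3$. It is convenient to write an odd $\Delta$ as $2T-3$. Then the right side of (1) with $\chi=3$ is $\lceil 2T/2\rceil=T$, and we shall build, for every $T\ge40$, a graph with $\chi=3$, $\Delta=2T-3$ and $s\ge T+1$. The first instance is $T=40$, $\Delta=77$: the conjecture allows strength at most $40$, and the graph has strength at least $41$.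

Theorem 2 says that (1) is true for $\chi=2$, in a stronger form: it bounds every optimum coloring, not only the most economical one. For $\chi=1$ the graph has no edges, so $s=1=\lceil(1+0)/2\rceil$ and (1) holds trivially. The theorems do not settle each individual value $\chi\ge4$.

## Chromatic sums, optimum colorings and some small graphs

**Definition.** A coloring in these notes is always a proper vertex coloring with colors in $\{1,2,3,\dots\}$. Its sum is the sum of the colors of all vertices. The chromatic sum $\Sigma(G)$ is the smallest sum of a coloring of $G$. A coloring with sum $\Sigma(G)$ is an optimum coloring. The strength $s(G)$ is the minimum number of colors used by an optimum coloring.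

Clearly $\chi(G)\le s(G)$. The inequality can be strict. Take two adjacent vertices $a,b$ and give each of them three leaves. If both $a$ and $b$ have colors at least $2$, the sum is at least $2+3+6\cdot1=11$, and $11$ is attained with colors $2,3$ on $a,b$ and $1$ on all leaves. If one of them, say $a$, has color $1$, then its leaves have colors at least $2$, and the sum is at least $1+2+3\cdot2+3\cdot1=12$. So every optimum coloring uses the colors $1,2,3$: the strength is $3$ although the graph is a tree. Here $\Delta=4$ and (1) reads $3\le\lceil 6/2\rceil=3$, with equality.

**Lemma 3.** In an optimum coloring, a vertex of color $j$ has neighbors of all colors $1,\dots,j-1$. Hence the colors used are exactly $1,\dots,k$, where $k$ is the largest color, and $k\le\Delta(G)+1$.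

*Proof.* If a vertex of color $j$ had no neighbor of color $i<j$, recoloring it with $i$ would give a proper coloring of smaller sum. A vertex of color $k$ therefore has neighbors of all colors $1,\dots,k-1$. So all these colors occur and $k-1\le\Delta(G)$. $\square$

So the number of colors in an optimum coloring is its largest color, and to prove $s(G)\ge T+1$ it is enough to show that every coloring with colors in $\{1,\dots,T\}$ is beaten by some other coloring. This is how Theorem 1 will be proved.

Let us test (1) by hand.

- Complete graphs: $s(K_n)=n$, and $\lceil(n+(n-1))/2\rceil=n$. Equality.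
- Odd cycles: $3=\chi\le s\le\Delta+1=3$, and $\lceil(3+2)/2\rceil=3$. Equality.
- Paths and even cycles on $n\ge2$ vertices: color $1$ occurs on at most $\lceil n/2\rceil$ vertices, so the sum is at least $\lceil n/2\rceil+2\lfloor n/2\rfloor$. An alternating coloring attains this. So $s=2$, and the right side of (1) is $2$. Equality.

In all these cases (1) is tight, so a counterexample has to gain just one color.

## Trees whose root insists on one color

How can a vertex be made to prefer a large color? Each smaller color must be made expensive, by attaching pieces that suffer when the vertex takes that color. The first tool is a tree whose root prefers color $c$ by a margin $m$. We pay attention to degrees, because the degree is what (1) charges for.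

**Lemma 4.** Let $c,m\ge1$ and $q=c+m$. There is a rooted tree with root degree $2(q-2)$ and all other degrees at most $2(q-2)+1$ such that the following holds. Let $F(j)$ be the minimum sum of a coloring in which the root has color $j$. Then $F(j)\ge F(c)+m$ for all $j\ne c$, and $F(c)$ is attained by a coloring using only colors $\le q-1$.

*Proof.* We use induction on $(q,m)$ in lexicographic order. For $q=2$ we have $c=m=1$ and take a single vertex: $F(1)=1$ and $F(j)=j\ge2$.

**Step 1: the construction.** Let $q\ge3$. Note $c\le q-1$. For each $j\in\{1,\dots,q-1\}\setminus\{c\}$ join the root to the roots of two copies of the tree for $(j,m_j)$, where $m_j=\lceil(q-j)/2\rceil$. We check that these trees come earlier in the induction. If $j\le q-2$, then $q-j\ge2$, so $m_j<q-j$ and $j+m_j<q$. If $j=q-1\ne c$, then $m_j=1$ and $j+m_j=q$. But $c\le q-2$ means $m\ge2>m_j$, so $(q,m_j)$ precedes $(q,m)$.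

**Step 2: the degrees.** There are $q-2$ values of $j$, so the root has degree $2(q-2)$. An attached tree has parameter $q'=j+m_j\le q$. Its root gets degree $2(q'-2)+1$, and its other vertices have degree at most $2(q'-2)+1$.

**Step 3: the values of $F$.** Let $M$ be the sum of the minimum sums of all attached trees. Every coloring has sum at least (color of the root)$\,+M$. If the root has color $c$, each attached tree can be colored optimally with its root in its preferred color $j\ne c$, using colors at most $q'-1\le q-1$. So $F(c)=c+M$, attained with colors $\le q-1$. If the root has color $j<q$ with $j\ne c$, the two trees with preferred color $j$ cannot use it at their roots, and each costs at least $m_j$ extra. Since $2m_j\ge q-j$, we get $F(j)\ge j+(q-j)+M=q+M$. If $j\ge q$, then $F(j)\ge j+M\ge q+M$. So $F(j)-F(c)\ge q-c=m$ for all $j\neq c$. $\square$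

The first trees are small. For $(2,1)$ we have $q=3$, the only $j$ is $1$, and we get a root with two leaves: $F(2)=4$, $F(1)=5$, $F(j)=j+2\ge5$ for $j\ge3$. For $(1,2)$ the only $j$ is $2$ with $m_2=1$, so the root has two such three-vertex paths below it, and $F(1)=9$, $F(2)=12$, $F(3)=11$. For $(3,1)$ we have $q=4$; the root carries two copies of the tree for $(1,2)$ and two of the tree for $(2,1)$, which makes $21$ vertices. Then $F(3)=3+18+8=29$, $F(1)=1+22+8=31$, $F(2)=2+18+10=30$ and $F(4)=4+26=30$. The root insists on color $3$, and $\Delta=4$.

The last tree is the case $k=3$ of the following.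

**Sharpness in Theorem 2.** Let $k\ge2$ and take the tree of Lemma 4 for $(c,m)=(k,1)$, so $q=k+1$. Since $F(j)\ge F(k)+1$ for $j\ne k$, the root has color $k$ in every optimum coloring, and by Lemma 3 such a coloring uses at least $k$ colors. So $s\ge k$. The root has degree $2(k-1)$. The attached trees have $j\in\{1,\dots,k-1\}$, that is $j\le q-2$, so by Step 1 their parameter is $j+m_j\le q-1=k$, and all other degrees are at most $2(k-2)+1=2k-3$. Hence $\Delta=2k-2$ and $\lceil\Delta/2\rceil+1=k$. The first part of Theorem 2, proved in the next section, gives $s\le k$. So $s=k$.

## An exchange argument in bipartite graphs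

We now prove the first part of Theorem 2. It also shows that bipartite graphs cannot give a counterexample, and it shows which feature a counterexample must avoid.

Let $G$ be bipartite with parts $X,Y$ and at least one edge, and let $\varphi$ be an optimum coloring with largest color $k$; by Lemma 3 it uses exactly $k$ colors. If $k\le2$, the bound $k\le\lceil\Delta/2\rceil+1$ holds because $\Delta\ge1$. For $k\ge3$ we show $\Delta\ge2k-3$. This gives $k\le\lfloor(\Delta+3)/2\rfloor=\lceil\Delta/2\rceil+1$.

Suppose, for contradiction, that $k\ge3$ and $\Delta\le2k-4$. Put $T=k-1\ge2$, so that $\Delta\le2(T-1)$, and write $[n]=\{1,\dots,n\}$. Let $\varphi(v)=k$, say $v\in X$. We want to lower $v$ to color $T$ and repair the damage at no cost. A neighbor $y$ of $v$ with color $T$ must be recolored. We move it down to a color that appears at most once around it, and move that one neighbor up to $T$. This exchange costs nothing, but it may hurt further vertices of color $T$, so it is iterated.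

**Step 1: the procedure.** We build $S\subseteq Y\cap\varphi^{-1}(T)$, $M\subseteq X\cap\varphi^{-1}([T-1])$ and $l:S\to[T-1]$. Start with $S=M=\emptyset$ and a queue containing all neighbors of $v$ of color $T$. While some queued vertex $y$ is unprocessed, process it:

- choose $l(y)\in[T-1]$ such that at most one neighbor of $y$ of $\varphi$-color $l(y)$ lies outside the current $M$;
- put $y$ into $S$; if that neighbor $x$ exists, put $x$ into $M$ and put all neighbors of $x$ of color $T$ into the queue.

Each vertex is processed at most once, so the procedure ends.

**Step 2: the choice of $l(y)$ is possible.** The vertex $y$ was queued because of a neighbor that is $v$, whose color $k$ is not in $[T-1]$, or an element of $M$. So at most $\deg(y)-1\le2(T-1)-1$ neighbors of $y$ have colors in $[T-1]$ and lie outside $M$. By the pigeonhole principle one of the $T-1$ colors occurs at most once among them.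

**Step 3: the new coloring is proper.** At the end let $\varphi'(v)=T$, $\varphi'(y)=l(y)$ for $y\in S$, $\varphi'(x)=T$ for $x\in M$, and $\varphi'=\varphi$ elsewhere. The vertices newly colored $T$ are those of $M\cup\{v\}\subseteq X$, which are pairwise nonadjacent. All their neighbors of $\varphi$-color $T$ were queued, so they belong to $S$ and lost color $T$; no vertex of $Y$ gains color $T$. So no edge at $M\cup\{v\}$ is violated. Next let $y\in S$ have a neighbor $x$ outside $M\cup\{v\}$. Then $x\in X$ keeps its color. When $y$ was processed, every neighbor of $y$ of $\varphi$-color $l(y)$ was already in $M$ or was put there. So $\varphi(x)\ne l(y)$. All remaining edges keep both colors.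

**Step 4: the sum drops.** The vertex $v$ contributes $-1$. Each $y\in S$ contributes $l(y)-T<0$. Each $x\in M$ was added while processing one $y$, different for different $x$, and $\varphi(x)=l(y)$, so $x$ contributes $T-l(y)$, which cancels the contribution of that $y$. The total change is at most $-1$, contradicting the optimality of $\varphi$. Together with the trees above, this proves Theorem 2. $\square$

For the counterexample, note what bipartiteness did: it made $M\cup\{v\}$ independent. The vertices of $S$ are independent in any graph, since all have $\varphi$-color $T$, and the other checks in Step 3 do not need the bipartition. So the graph we look for must have odd cycles that make two vertices moving up to $T$ collide.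

## The degree budget $2T-3$ and the color $T$

From now on fix $T\ge40$ and
$$D:=2T-3 .$$
A $T$-coloring is a coloring with colors in $[T]$. We want a graph with $\chi=3$ and $\Delta=D$ for which every $T$-coloring is beaten by a coloring using color $T+1$.

**Definition.** For a rooted graph $H$ let $F_H(j)$ be the minimum sum of a $T$-coloring of $H$ with root color $j$, and $\infty$ if there is none. For $m\ge1$, $H$ has type $(c,m)$ if $F_H(c)<\infty$ and $F_H(j)\ge F_H(c)+m$ for all $j\in[T]\setminus\{c\}$; then put $\mu(H)=F_H(c)$. $H$ is admissible if it is $3$-colorable, has maximum degree at most $D$, and has root degree at most $D-1$. Attaching $H$ to a vertex $u$ means joining $u$ by one edge to the root of a new copy of $H$.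

A single vertex has type $(1,1)$ with $\mu=1$. The path on three vertices rooted at its middle has type $(2,1)$ with $\mu=4$, by the values above. Here $c=T$ is allowed. The root degree is kept at $D-1$ so that one edge is left for attaching.

**Definition.** If $H$ of type $(c,m)$ is attached to $u$, the excess of the copy in a $T$-coloring is (sum on the copy)$\,-\mu(H)$.

The restriction to the copy is a $T$-coloring of $H$ whose root color differs from the color of $u$, and every such coloring may occur. So the excess is always at least $0$; it is at least $m$ if $u$ has color $c$; and if $u$ has a color $\ne c$, excess $0$ is possible. For instance, a single vertex attached to $u$ has excess equal to its color minus $1$, which is at least $1$ when $u$ has color $1$.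

The target is as follows. If we had admissible graphs of type $(c,T+2-c)$ for each $c\in[T-1]$ and one of type $(T,2)$, we could attach one copy of each to a vertex $v$. Then every color in $[T]$ at $v$ would cost, excesses included, at least $T+2$, while color $T+1$ would cost only $T+1$. We approach the target by induction on a margin. For $N\ge T+1$ let
$$\mathcal L(N):\quad\text{for each } c\in[T-1]\text{ there is an admissible graph } A_c \text{ of type } (c,N-1-c).$$

**The start.** $\mathcal L(T+1)$ holds. Indeed, apply Lemma 4 with $m=T-c$, so $q=T$. The root degree is $2T-4=D-1$, the other degrees are at most $2T-3=D$, and a tree is $3$-colorable. The coloring attaining $F(c)$ uses colors in $[T-1]$, so $F_H(c)=F(c)$, while $F_H(j)\ge F(j)$. So the type is $(c,T-c)$.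

We need $\mathcal L(T+3)$ and a graph of type $(T,2)$, so the margin must go up twice.

**Costs at a vertex.** Assume $\mathcal L(N)$, and let $u$ have color $c\le T-1$. Then color plus excesses at $u$ is
$$\ge c+(N-1-c)=N-1\ge T \quad\text{if one copy of } A_c \text{ is attached to } u, \tag{2}$$
$$\ge c+2(N-1-c)=2N-2-c\ge N \quad\text{if two copies of } A_c \text{ are attached to } u, \tag{3}$$
where (3) uses $c\le T-1\le N-2$.

Now try to pass from $\mathcal L(N)$ to $\mathcal L(N+1)$ in the way of Lemma 4. We need a root preferring $c$ such that every other color in $[T]$ costs at least $N$. By (3), two copies of $A_j$ for each $j\in[T-1]\setminus\{c\}$ deal with all colors below $T$. This takes $2(T-2)=2T-4=D-1$ edges, the whole allowance of the root. Color $T$ is not blocked: with the root colored $T$ all excesses can be $0$, so color $T$ costs exactly $T<N$. That is the point where the tree construction stops. One attached graph of type $(T,N-T)$ would repair it, but there is no edge for it; and building such a graph with two copies per color needs $2(T-1)=2T-2$ edges at its root, again too many. Theorem 2 shows that no bipartite graph can help: strength $T+1$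 forces $\Delta\ge2(T+1)-3=2T-1>D$.

The way past this is to block colors more cheaply. Suppose $u$ is joined to two adjacent vertices $h,h'$, which we call hubs, and suppose that each hub costs at least its color, and at least $N$ unless its color is one of two chosen colors $l,l'$. If $u$ has color $l$, no hub can use $l$, and only one can use $l'$, since they are adjacent. So the other hub pays at least $N$, and the extra cost is at least $N-l$. Two edges at $u$ block two colors completely: one edge per color instead of two. Then there is plenty of room at the root.

But what about the hubs' own degrees? A hub with two copies of $A_c$ for each $c\in[T-1]\setminus\{l,l'\}$ has $2(T-3)$ edges for these copies, one for the other hub and one for $u$, in total $2T-4$. One edge is left, and color $T$ at the hub costs $T$ instead of $N$. A copy of a type-$(T,N-T)$ graph would use exactly this one edge, but that is the graph we are trying to build. To escape the circle we block $T$ by something else, a gadget $K$ with $11$ vertices, all joined to the hub, so that a color on the hub is forbidden on all of $K$. The budget is as follows: drop the two copies of $A_1$ and of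 $A_2$ (saving $4$ edges), and for $c\in\{3,\dots,8\}$ attach only one copy of $A_c$ (saving $6$). With the spare edge this makes $4+6+1=11$ edges, one for each vertex of $K$. The gadget must then compensate: it must cost

- at least $N-T$ extra when color $T$ is forbidden on it,
- at least $1$ extra when a color in $\{3,\dots,8\}$ is forbidden (by (2), one copy leaves us one short),
- at least $N-c$ extra when $c\in\{1,2\}$ is forbidden,

and it must be possible to color it at its minimum cost with colors in $[8]\cup\{T\}$ only. The result to be proved is this.

**Lemma 5.** Let $N\in\{T+1,T+2\}$ and assume $\mathcal L(N)$. Then (a) there is an admissible graph of type $(T,N-T)$; (b) $\mathcal L(N+1)$ holds.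

In the next three sections $N\in\{T+1,T+2\}$ and the graphs $A_c$ are fixed.

## Two hexagons sharing a vertex: the gadget $K$

Put
$$(z_1,p_1,q_1,y_1)=(1,3,5,7),\qquad (z_2,p_2,q_2,y_2)=(2,4,6,8),$$
so that, for both $i$,
$$y_i-q_i=2,\qquad y_i-p_i=4,\qquad y_i-z_i=6. \tag{4}$$
Let $\lambda_i=y_i+2z_i+p_i+q_i$, so $\lambda_1=17$ and $\lambda_2=22$.

**Definition.** $K$ consists of two $6$-cycles $Jv^i_1v^i_2v^i_3v^i_4v^i_5$ ($i=1,2$) sharing exactly the vertex $J$. The path $v^i_1\dots v^i_5$ is ear $i$. Its vertices have the lists (index $i$ dropped)
$$v_1:\{y,z\},\quad v_2:\{z,p\},\quad v_3:\{p,q\},\quad v_4:\{q,z\},\quad v_5:\{z,y\}.$$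
To each ear vertex attach two copies of $A_c$ for every $c\in[T-1]$ not in its list. To $J$ attach one copy each of $A_1$ and $A_2$, and two copies of $A_c$ for every $c\in[T-1]\setminus\{1,2,7,8\}$.

So the lists on ear $1$ are $\{7,1\},\{1,3\},\{3,5\},\{5,1\},\{1,7\}$. The graph $K$ has $11$ vertices and is bipartite. Each of its vertices will receive exactly one further edge, to a hub. With this edge, an ear vertex has degree $2+1+2(T-3)=2T-3=D$, and $J$ has degree $4+1+2+2(T-5)=2T-3=D$. So the degrees are used up exactly: two list colors per ear vertex is the smallest number we can afford.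

**Definition.** For a $T$-coloring and a vertex $u$ of $K$ let $w(u)$ be the color of $u$ plus the excesses of the copies attached to $u$. Let $E_i$ be the sum of $w$ over ear $i$, and $\kappa=w(J)+E_1+E_2$. An ear vertex is bad if its color is not in its list.

By (2) and (3):

- a bad vertex has $w\ge T$, and $w\ge N$ if its color is not $T$; any other ear vertex has $w$ at least its color;
- $w(J)\ge y_i$ if $J$ has color $y_i$; $w(J)\ge N-1\ge T$ if its color is $z_i$; $w(J)\ge T$ if its color is $T$; $w(J)\ge N$ for all other colors.

Color $T$ is the only unblocked large color, an escape that costs $T$. The idea of $K$ is that it always needs one such escape. If an ear is colored from its lists, the color $y$ must appear at one of its ends. So $J$ cannot have color $y_1$ or $y_2$ without spoiling the corresponding ear, and if $J$ has none of these colors, it pays at least $T$ itself. For example, $J=T$ with the ears $(7,1,3,5,1)$ and $(8,2,4,6,2)$ and all excesses $0$ gives $\kappa=T+\lambda_1+\lambda_2$. The choice $J=7$ with ear $1$ colored $(T,1,3,5,1)$ and ear $2$ as before gives $7+(T+10)+22$, which is the same number.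

**Lemma 6.** (One ear, index dropped.) Let $t\ge T$ be a lower bound for $w$ on the bad vertices of the ear.

1. If no vertex is bad, the ear is colored $(z,p,q,z,y)$ or $(y,z,p,q,z)$, with color sum $\lambda$; or $v_1=v_5=y$ and $(v_2,v_3,v_4)$ is $(z,p,q)$, $(z,p,z)$, $(z,q,z)$ or $(p,q,z)$, with color sum $\lambda+6$, $\lambda+2$, $\lambda+4$, $\lambda+6$ respectively.
2. If some vertex is bad, $E\ge t+\lambda-y$. If moreover color $p$ or color $q$ is absent from the ear, $E\ge t+\lambda-y+2$. If some vertex is bad and $z$ is absent from the ear, $E\ge t+2y+p+q$.

*Proof.* **Step 1: colorings from the lists.** If $v_1=z$, then $v_2=p$, $v_3=q$, $v_4=z$, $v_5=y$ in turn. If $v_5=z$, then $v_4=q$, $v_3=p$, $v_2=z$, $v_1=y$ in turn. So $v_1=v_5=z$ is impossible, and these two colorings have sum $y+2z+p+q=\lambda$. Otherwise $v_1=v_5=y$. If $v_2=z$, the middle is $(z,p,q)$, $(z,p,z)$ or $(z,q,z)$; if $v_2=p$, then $v_3=q$ and $v_4=z$. The sums are $2y+z+p+q=\lambda+(y-z)$, $2y+2z+p=\lambda+(y-q)$, $2y+2z+q=\lambda+(y-p)$ and $2y+p+q+z=\lambda+(y-z)$, and (4) gives the stated values.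

**Step 2: at least two bad vertices.** Then $E\ge2t\ge t+40$. Since $\lambda-y+2\le16$ and $2y+p+q\le26$, all three bounds hold.

**Step 3: exactly one bad vertex.** Then $E\ge t+\sigma$, where $\sigma$ is the color sum of the four other vertices, which are colored from their lists. If a color is absent from the ear, it is absent from these four. Let $\beta=\lambda-y=2z+p+q$. By (4),
$$y+2z+p=\beta+2,\qquad y+2z+q=\beta+4,\qquad y+z+p+q=\beta+6. \tag{5}$$
We need: $\sigma\ge\beta$; $\sigma\ge\beta+2$ if $p$ or $q$ is missing among the four; $\sigma\ge2y+p+q$ if $z$ is missing among them. We go through the positions of the bad vertex.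

*$v_1$ bad.* If $v_5=z$, then $(v_2,\dots,v_5)=(z,p,q,z)$ and $\sigma=\beta$. If $v_5=y$, then $(v_2,v_3,v_4)$ is one of the four triples in part 1, and $\sigma$ is $y+z+p+q$ for $(z,p,q)$ and $(p,q,z)$, $y+2z+p$ for $(z,p,z)$ (no $q$), and $y+2z+q$ for $(z,q,z)$ (no $p$). The claims follow from (5); color $z$ always occurs.

*$v_5$ bad.* If $v_1=z$, then $(v_1,\dots,v_4)=(z,p,q,z)$ and $\sigma=\beta$. If $v_1=y$, we have the same four triples and the same sums.

*$v_2$ bad.* Here $v_1\in\{y,z\}$ and $(v_3,v_4,v_5)\in\{(p,q,z),(p,q,y),(p,z,y),(q,z,y)\}$. Since $v_1\ge z$, the four triples give $\sigma\ge\beta$, $\sigma\ge y+z+p+q$, $\sigma\ge y+2z+p$ and $\sigma\ge y+2z+q$. So $\sigma\ge\beta$. Color $p$ is missing only for $(q,z,y)$, where $\sigma\ge\beta+4$, and $q$ only for $(p,z,y)$, where $\sigma\ge\beta+2$. Color $z$ is missing only for $v_1=y$ with $(p,q,y)$, and then $\sigma=2y+p+q$.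

*$v_4$ bad.* Here $v_5\in\{z,y\}$ and $(v_1,v_2,v_3)\in\{(z,p,q),(y,p,q),(y,z,p),(y,z,q)\}$. These give $\sigma\ge\beta$, $\sigma\ge y+z+p+q$, $\sigma\ge y+2z+p$ (the only triple without $q$) and $\sigma\ge y+2z+q$ (the only one without $p$). Color $z$ is missing only for $(y,p,q)$ with $v_5=y$, and then $\sigma=2y+p+q$.

*$v_3$ bad.* Here $(v_1,v_2)\in\{(z,p),(y,z),(y,p)\}$ and $(v_4,v_5)\in\{(q,z),(z,y),(q,y)\}$. The least sums of the two pairs are $z+p$ and $q+z$, so $\sigma\ge\beta$. Without $p$ we have $(v_1,v_2)=(y,z)$ and $\sigma\ge(y+z)+(q+z)=\beta+4$. Without $q$ we have $(v_4,v_5)=(z,y)$ and $\sigma\ge(z+p)+(z+y)=\beta+2$. Without $z$ the only choice is $(y,p)$ and $(q,y)$, with $\sigma=2y+p+q$. $\square$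

We record what will be used. In (i)–(v) we take $t=T\ge40$.

- (i) $E\ge\lambda$ always. Without bad vertices this is part 1; with one, $E\ge T+\lambda-y\ge\lambda$.
- (ii) If $y$ is absent from the ear, or if $J$ has color $y$ (so that $v_1,v_5\ne y$), then some ear vertex is bad and $E\ge t+\lambda-y$, for every admitted $t$. Indeed every coloring in part 1 has $y$ at $v_1$ or $v_5$.
- (iii) If $J$ has color $z$, then $E\ge\lambda+2$. If no vertex is bad, $v_1=v_5=y$ and part 1 applies. Otherwise $E\ge T+\lambda-y\ge\lambda+32$.
- (iv) If $p$ or $q$ is absent from the ear, $E\ge\lambda+2$. If no vertex is bad, the ear is $(y,z,p,z,y)$ or $(y,z,q,z,y)$, since all other colorings in part 1 contain both colors. Otherwise $E\ge T+\lambda-y$.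
- (v) If $z$ is absent from the ear, some vertex is bad, because every coloring in part 1 contains $z$. So $E\ge T+2y+p+q=T+\lambda+y-2z$.

**Lemma 7.** Let $C=T+\lambda_1+\lambda_2$. In every $T$-coloring $\kappa\ge C$, and

- (K1) if color $T$ does not occur on $K$, then $\kappa\ge C+N-T$;
- (K2) if some $c\in\{3,\dots,8\}$ does not occur on $K$, then $\kappa\ge C+1$;
- (K3) if $c\in\{1,2\}$ does not occur on $K$, then $\kappa\ge C+N-c$;
- (K4) $\kappa=C$ is attained with $J=T$ and ear $i$ colored $(y_i,z_i,p_i,q_i,z_i)$.

*Proof.* In each step we distinguish the color of $J$. Recall that $w(J)\ge T$ unless $J\in\{y_1,y_2\}$; here and below "$J=c$" means that $J$ has color $c$.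

**Step 1: the bound $\kappa\ge C$ and (K4).** If $J=y_i$, then $E_i\ge T+\lambda_i-y_i$ by (ii) and $E_{3-i}\ge\lambda_{3-i}$ by (i), so $\kappa\ge y_i+T+\lambda_i-y_i+\lambda_{3-i}=C$. Otherwise $w(J)\ge T$ and (i) gives $\kappa\ge C$. In the coloring of (K4), which is proper, no vertex has a color $c$ for which a copy of $A_c$ is attached to it. So all excesses can be $0$ and $\kappa=T+\lambda_1+\lambda_2=C$.

**Step 2: forbidding $T$ raises the price of the escape (K1).** No bad vertex has color $T$, so all of them have $w\ge N$ and we may use $t=N$. If $J=y_i$, then (ii) with $t=N$ gives $\kappa\ge y_i+(N+\lambda_i-y_i)+\lambda_{3-i}=C+N-T$. If $J=z_i$, then $w(J)\ge N-1$ and $E_i\ge\lambda_i+2$ by (iii), so $\kappa\ge(N-1)+\lambda_1+\lambda_2+2\ge C+N-T$. Otherwise, as $J\ne T$, we have $w(J)\ge N$ and $\kappa\ge N+\lambda_1+\lambda_2=C+N-T$.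

**Step 3: forbidding one of $3,\dots,8$ costs at least $1$ (K2).** Let $i\in\{1,2\}$ and $i'=3-i$.

Suppose $c=y_i$. Then $E_i\ge T+\lambda_i-y_i$ by (ii). If $J=y_{i'}$, also $E_{i'}\ge T+\lambda_{i'}-y_{i'}$, and $\kappa\ge y_{i'}+(T+\lambda_i-y_i)+(T+\lambda_{i'}-y_{i'})=C+T-y_i$. Otherwise $J\ne y_i,y_{i'}$, so $w(J)\ge T$ and $\kappa\ge T+(T+\lambda_i-y_i)+\lambda_{i'}=C+T-y_i$. In both cases $\kappa\ge C+1$.

Suppose $c\in\{p_i,q_i\}$. If $J=y_i$, some vertex of ear $i$ is bad by (ii), and since $p_i$ or $q_i$ is absent, Lemma 6 gives $E_i\ge T+\lambda_i-y_i+2$. So $\kappa\ge C+2$. If $J=y_{i'}$, then $E_{i'}\ge T+\lambda_{i'}-y_{i'}$ by (ii) and $E_i\ge\lambda_i+2$ by (iv), so $\kappa\ge C+2$. Otherwise $w(J)\ge T$ and $E_i\ge\lambda_i+2$, so $\kappa\ge C+2$.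

**Step 4: forbidding $1$ or $2$ costs about $T$ (K3).** Let $c=z_i$ and $i'=3-i$.

If $J=y_i$, then $v^i_1$ and $v^i_5$ have neither $y_i$ nor $z_i$, so both are bad. One of $v^i_2,v^i_3,v^i_4$ is bad too: otherwise $v_2=p$ and $v_4=q$, and $v_3$ has no list color left. So three vertices of ear $i$ are bad and $\kappa\ge y_i+3T+\lambda_{i'}$. This is at least $C+N-z_i=T+\lambda_i+\lambda_{i'}+N-z_i$, because $2T\ge(T+2)+22\ge N+\lambda_i$.

If $J=y_{i'}$, then (v) and (ii) give $\kappa\ge y_{i'}+(T+\lambda_i+y_i-2z_i)+(T+\lambda_{i'}-y_{i'})$. In all other cases $w(J)\ge T$, and (v) and (i) give $\kappa\ge T+(T+\lambda_i+y_i-2z_i)+\lambda_{i'}$. Both right sides equal $C+T+y_i-2z_i=C+T+6-z_i$ by (4), and this is at least $C+N-z_i$, since $N\le T+2$. $\square$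

## Pairs of adjacent hubs

**Definition.** Let $l\ne l'$ be in $\{9,\dots,T-1\}$. The pair $P(l,l')$ consists of two adjacent hubs $h,h'$. Each hub has its own copy of $K$, with the copies attached to it, and is joined to all $11$ vertices of it. To each hub attach one copy of $A_c$ for each $c\in\{3,\dots,8\}$ and two copies of $A_c$ for each $c\in\{9,\dots,T-1\}\setminus\{l,l'\}$. Attaching the pair to $u$ means joining $u$ to both $h$ and $h'$.

A hub then has degree $1+11+6+2(T-11)+1=2T-3=D$: the other hub, $K$, the single copies, the double copies, and $u$. For example, the hubs of $P(9,10)$ carry one copy each of $A_3,\dots,A_8$, two copies each of $A_{11},\dots,A_{T-1}$, and nothing for the colors $1,2,9,10,T$.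

For a $T$-coloring put
$$W(h)=\text{color}(h)+(\text{excesses at }h)+(\kappa(K_h)-C),$$
where $K_h$ is the copy of $K$ belonging to $h$. The sum on the whole pair, with all copies in it, is $W(h)+W(h')+2C$ plus the sum of the $\mu$'s of all copies of graphs $A_c$ in it; that is, $W(h)+W(h')$ plus a constant. Define the excess of the pair as $W(h)+W(h')-l-l'$.

**Lemma 8.** $W(h)\ge\text{color}(h)$ always, and $W(h)\ge N$ if $\text{color}(h)\notin\{l,l'\}$.

*Proof.* The first claim holds because excesses are nonnegative and $\kappa\ge C$. For the second, let $c$ be the color of $h$. It does not occur on $K_h$, since $h$ is joined to all of $K_h$.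

- If $c=T$, then $W(h)\ge T+(N-T)=N$ by (K1).
- If $c\in\{3,\dots,8\}$, one copy of $A_c$ is attached to $h$, and $W(h)\ge c+(N-1-c)+1=N$ by (2) and (K2).
- If $c\in\{1,2\}$, then $W(h)\ge c+(N-c)=N$ by (K3).
- If $9\le c\le T-1$ and $c\ne l,l'$, two copies of $A_c$ are attached to $h$, and (3) applies. $\square$

**Lemma 9.** The excess of a pair $P(l,l')$ attached to $u$ is at least $0$. It is at least $N-l$ if $u$ has color $l$, and at least $N-l'$ if $u$ has color $l'$. If $u$ has a color outside $\{l,l'\}$, excess $0$ is attainable.

*Proof.* **Step 1: the excess is nonnegative.** If $h,h'$ have the colors $l,l'$ in some order, then $W(h)+W(h')\ge l+l'$. Otherwise, since $h$ and $h'$ have different colors, some hub has a color outside $\{l,l'\}$, so its $W$ is at least $N$. The other hub has $W\ge\min(l,l')$, by Lemma 8 and $N>l,l'$. So the excess is at least $N+\min(l,l')-l-l'=N-\max(l,l')>0$.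

**Step 2: $u$ has color $l$.** No hub has color $l$, and at most one has color $l'$. So one hub has $W\ge N$, and the other has color $l'$ or $W\ge N$, hence $W\ge l'$. The excess is at least $N+l'-l-l'=N-l$. The case of color $l'$ is the same with $l$ and $l'$ exchanged.

**Step 3: excess $0$.** If $u$ has another color, color $h$ with $l$ and $h'$ with $l'$. Color each $K$ as in (K4). Its colors lie in $[8]\cup\{T\}$, so they differ from $l$ and $l'$. For no $c\in\{l,l'\}$ is $A_c$ attached to a hub, so all copies can have excess $0$. Then $W(h)=l$ and $W(h')=l'$. $\square$

## Raising the margin from $N$ to $N+1$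

We now prove Lemma 5. In both parts the sum of a $T$-coloring equals the color of the root plus the excesses of the attached copies and pairs plus a constant $M$. Here $M$ is the sum of the $\mu$'s of the copies attached to the root and, for each pair, its sum at excess $0$.

**Step 1: part (a), a root that insists on $T$.** Take a root $w$. Attach two copies of $A_c$ for $c=1,\dots,8$, and pairs $P(l,l')$ for disjoint sets $\{l,l'\}$ covering $\{9,\dots,T-1\}$. If $T-9$ is odd, leave out $T-1$ from the pairs and attach two copies of $A_{T-1}$ instead. The root degree is at most $16+(T-9)+1=T+8\le2T-4=D-1$.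

With $w=T$, all copies and pairs can have excess $0$, so the sum $T+M$ is attained, and it is the least possible with this root color. Let $w=c<T$. If two copies of $A_c$ are attached, color plus excess is at least $N$ by (3). Otherwise $c$ belongs to a pair, whose excess is at least $N-c$ by Lemma 9, and color plus excess is again at least $N$. So the sum is at least $N+M$, and the type is $(T,N-T)$.

**Step 2: part (b), a root that insists on $c\le T-1$.** Take a root $u$. Attach two copies of $A_j$ for $j\in[8]\setminus\{c\}$; pairs for disjoint $2$-sets covering $\{9,\dots,T-1\}\setminus\{c\}$, with two copies of $A_j$ for one leftover color $j$, if any; and one copy of the graph from (a). The root degree is at most $16+(T-9)+1+1=T+9\le2T-4$.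

Root color $c$ attains $c+M$, since nothing attached objects to $c$. Root color $j\in[T-1]\setminus\{c\}$ gives at least $N+M$, as in Step 1. Root color $T$ gives at least $T+(N-T)+M=N+M$, because of the copy of the graph from (a). So the type is $(c,N-c)=(c,(N+1)-1-c)$, as $\mathcal L(N+1)$ requires.

**Step 3: admissibility, degrees.** The new roots have degree at most $D-1$. Hubs, ear vertices and vertices $J$ have degree $D$, as computed. The roots of attached admissible graphs have degree at most $(D-1)+1=D$, and all other vertices of these graphs have degree at most $D$.

**Step 4: admissibility, $3$-colorability.** Start with any color $a\in\{1,2,3\}$ on the root. For each pair attached to it, give $h$ and $h'$ the two other colors. Each $K$ is bipartite, and among the vertices colored so far only its own hub is adjacent to it, so it can be colored with the two colors different from that of its hub. Every other graph is attached by a single edge; it is $3$-colorable, and after permuting its colors its root differs from the vertex it is attached to. This proves Lemma 5. $\square$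

## A graph with $\chi=3$, $\Delta=2T-3$ and strength at least $T+1$

**Step 1: the required types.** $\mathcal L(T+1)$ holds by Lemma 4, as shown above. Lemma 5 with $N=T+1$ gives $\mathcal L(T+2)$. Lemma 5 with $N=T+2$ gives an admissible graph of type $(T,2)$ and $\mathcal L(T+3)$, that is, admissible graphs of type $(c,T+2-c)$ for all $c\in[T-1]$.

**Step 2: the graph.** Let $G$ consist of a vertex $v$ with one copy of the graph of type $(c,T+2-c)$ attached for each $c\in[T-1]$, and one copy of the graph of type $(T,2)$ attached. Let $M$ be the sum of their $\mu$'s.

**Step 3: $T$ colors are not enough.** Consider a $T$-coloring. If $v$ has color $c<T$, its sum is at least $c+(T+2-c)+M=T+2+M$. If $v$ has color $T$, its sum is at least $T+2+M$. On the other hand, color $v$ with $T+1$ and each copy with a $T$-coloring of sum $\mu$. This is proper, because the copies use only colors in $[T]$, and its sum is $T+1+M$. Hence every optimum coloring uses a color at least $T+1$. By Lemma 3 it uses all colors from $1$ to its largest color, so at least $T+1$ colors. Therefore $s(G)\ge T+1$.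

**Step 4: $\chi(G)$ and $\Delta(G)$.** $G$ is $3$-colorable: color $v$, then the attached graphs with permuted colors. The copy of type $(T,2)$ contains a pair, and the two hubs form a triangle with the vertex the pair is attached to. So $\chi(G)=3$. We have $\deg v=T\le D$, the roots of the copies have degree at most $(D-1)+1$, all other degrees are at most $D$, and a vertex $J$ has degree exactly $D$. So $\Delta(G)=D=2T-3$.

**Step 5: comparison.** Consequently
$$\left\lceil\frac{\chi(G)+\Delta(G)}2\right\rceil=\left\lceil\frac{3+2T-3}{2}\right\rceil=T<T+1\le s(G).$$
As $T$ runs through $40,41,42,\dots$, the maximum degree $2T-3$ runs through all odd numbers $\ge77$. This proves Theorem 1. $\square$
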